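
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Topological groups with a zero-dimensional remainder}


\begin{abstract}
We show that a topological group $G$ that is not locally compact and has a
compactification $b(G)$ with zero-dimensional remainder $b(G)\setminus G$ is
itself zero-dimensional. The core of the argument is a dichotomy: a
topological group is rim-compact if and only if it is locally compact or
zero-dimensional. We also show that the compactification satisfies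
$\operatorname{ind} b(G)\le 1$ and $\operatorname{Ind} b(G)\le 1$, and that
these bounds are attained.
\end{abstract}

\section{The question and the results}

All spaces are Tychonoff; in particular, topological groups are Hausdorff. A
space is \emph{zero-dimensional} if it is nonempty and has a base of clopen
sets, that is, if $\operatorname{ind}=0$. If $b(X)$ is a compactification of
$X$, the subspace $b(X)\setminus X$ is the \emph{remainder} of $X$ in $b(X)$. We say
that a topological group $G$ \emph{has a zero-dimensional remainder} if
$b(G)\setminus G$ is zero-dimensional for some compactification $b(G)$.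

A thin remainder may surround a thick space. The line $\mathbb R$ has a
one-point remainder in its one-point compactification, and
$\operatorname{ind}\mathbb R=1$. Indeed, every noncompact locally compact space
has a one-point remainder, whatever its dimension. The interesting groups are
therefore those that are \emph{not} locally compact. For them the remainder is
dense in $b(G)$ (Lemma~\ref{lem:dense} below). Even a dense thin remainder does
not force an arbitrary space to be thin:
$X=\mathbb R^2\setminus\mathbb Q^2$ has the remainder
$\mathbb Q^2\cup\{\infty\}$ in the sphere $\mathbb R^2\cup\{\infty\}$. This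
remainder is zero-dimensional, being countable and metrizable, and it is dense, so
no point of $X$ has a compact neighborhood in $X$. But $X$ is connected: through
each of two points of $X$ there are uncountably many lines that miss
$\mathbb Q^2$, and two nonparallel ones among them join the points by a broken
line in $X$.

For groups, it is known that if $G$ is not locally compact and
$b(G)\setminus G$ is zero-dimensional, then $\operatorname{ind}G\le1$ and
$\operatorname{ind}b(G)\le2$. So only two values of
$\operatorname{ind}G$ are left, and the following question was posed
in~\cite{SADT}: \emph{must $G$ be zero-dimensional? What if, in addition, $G$ is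
precompact?} Here $G$ is \emph{precompact} if for every open neighborhood $U$
of the neutral element $e$ there is a finite set $F\subseteq G$ with $G=FU$.
The answer to both questions is yes.

\begin{theorem}\label{thm:main}
If a topological group $G$ that is not locally compact has a zero-dimensional
remainder, then $\operatorname{ind}G=0$. In particular this holds if $G$ is
precompact.
\end{theorem}

The example of $\mathbb R$ shows that the assumption that $G$ is not locally
compact cannot be dropped.

The remainder enters the proof only through a property of $G$ itself. For an
open subset $A$ of a space $X$ write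
$\operatorname{bd}_XA=\operatorname{cl}_XA\setminus A$ for its boundary. A
topological group $G$ is \emph{rim-compact} if $e$ has a neighborhood base of
open sets whose boundaries in $G$ are compact, possibly empty. By homogeneity
the same then holds at every point.

\begin{theorem}\label{thm:dich}
\textup{(i)} A topological group is rim-compact if and only if it is locally
compact or zero-dimensional.

\textup{(ii)} For a topological group $G$ that is not locally compact the
following are equivalent:
\textup{(a)} $G$ has a zero-dimensional remainder in some compactification;
\textup{(b)} $G$ is rim-compact;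
\textup{(c)} $\operatorname{ind}G=0$.
\end{theorem}

For instance, $\mathbb R\times\mathbb Q$ is neither locally compact nor
zero-dimensional, so it cannot be rim-compact. This can be seen by hand. Let
$U\subseteq(-1,1)\times\mathbb Q$ be an open neighborhood of $(0,0)$. For each
$q\in\mathbb Q$ close to $0$, the set $U$ meets the line $\mathbb R\times\{q\}$
in a nonempty bounded relatively open set, so this line contains a boundary point
of $U$. Hence the projection of the boundary to $\mathbb Q$ contains a neighborhood of
$0$. A compact subset of $\mathbb Q$ cannot do that, so the boundary is not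
compact.

\begin{theorem}\label{thm:bG}
If $G$ is a topological group that is not locally compact and $b(G)$ is a
compactification of $G$ such that $b(G)\setminus G$ is zero-dimensional, then
$\operatorname{ind}b(G)\le1$ and $\operatorname{Ind}b(G)\le1$. The bound $1$ is
attained, even with $G$ precompact.
\end{theorem}

\section{Two ideas, seen on the line}\label{sec:line}

\textbf{Translating a boundary off the group.} Let $G$ be a proper dense
subgroup of $\mathbb R$ and let $k\in\mathbb R\setminus G$. If $a<b$ are in $G$,
then $k+a$ and $k+b$ are not in $G$, so
\[
(k+a,k+b)\cap G=[k+a,k+b]\cap G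
\]
is clopen in $G$. Choosing $a$ slightly below $-k$ and $b$ slightly above $-k$,
we obtain arbitrarily small clopen neighborhoods of $0$. Thus $G$ is
zero-dimensional. What was used is that the interval $(a,b)$ has its boundary
\emph{in $G$}, while a translation by an element of $\mathbb R\setminus G$ moves
that boundary \emph{off $G$}.

This is how the general proof will end. The larger group will be a completion
$K$ of $G$, and the interval will be replaced by an open set $V\subseteq K$
obtained from an open set $U\subseteq G$ with compact boundary. There are two
obstacles.
\begin{itemize}
\item The completion may give nothing new. The group $\mathbb Z^{\mathbb N}$ is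
complete and not locally compact, so there is no $k$ to translate by.
\item The boundary may grow when we pass to $K$. The set
$U=(-\sqrt2,\sqrt2)\cap\mathbb Q$ has empty boundary in $\mathbb Q$, but in
$\mathbb R$ its closure and that of its complement meet in $\pm\sqrt2$, which
are not in $\mathbb Q$.
\end{itemize}
In both examples the trouble comes from small clopen sets, and their existence
is what we want to prove. So we argue by contradiction and assume that
there are no small nonempty clopen sets. Both obstacles then disappear, by means of a second
idea.

\medskip
\textbf{Sweeping.} Translate $U=(-1,1)\subseteq\mathbb R$ by a small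
$t$, $0<t<2$. The sets $U$ and $t+U$ differ only near the two boundary points of $U$:
$U\setminus(t+U)=(-1,-1+t]$ and $(t+U)\setminus U=[1,1+t)$. Now move $U$ off
itself, translating by $2$ in $n\ge2$ steps of length $2/n$. In the $i$th step
the moving interval leaves the set
\[
\left(\tfrac{2(i-1)}n+U\right)\setminus\left(\tfrac{2i}n+U\right)
=\left(-1+\tfrac{2(i-1)}n,\,-1+\tfrac{2i}n\right],
\]
a translate of a small set near the boundary point $-1$. Every point of $U$ is
left behind at some step, so $U$ is covered by $n$ translates of a small set. In
a general group the same sweep will show that $U$ is totally bounded, that is,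
covered by finitely many translates of any given neighborhood of $e$. The reason
is that the boundary of $U$ is compact and so is covered by finitely many
translates of a small set. As $G$ is not locally compact, this will rule out the
first obstacle. The fact that small translations change $U$ only near its
boundary will also rule out the second.

\section{Facts to be used}\label{sec:facts}

Let $G$ be a topological group; the facts below will also be applied to its
completion. Left and right translations are homeomorphisms,
so $G$ is zero-dimensional as soon as the clopen neighborhoods of $e$ form a base at $e$, and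
$G$ is locally compact as soon as some point has a compact neighborhood.

\textbf{(F1)} \emph{If $C\subseteq O$ with $C$ compact and $O$ open in $G$,
there is an open symmetric neighborhood $W$ of $e$ with $WC\subseteq O$ and
$CW\subseteq O$.} For each $c\in C$ choose an open $W_c\ni e$ with
$W_cW_cc\subseteq O$. Finitely many sets $W_{c_i}c_i$ cover $C$, and
$W_0=\bigcap_iW_{c_i}$ satisfies $W_0C\subseteq O$. (If $C=\emptyset$, take
$W_0=G$.) Treating the other side by the mirror-image argument, intersect the two
neighborhoods and then intersect the result with its inverse.

\textbf{(F2)} \emph{If $A\subseteq G$ and $W$ is a symmetric neighborhood of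
$e$, then $\operatorname{cl}_GA\subseteq AW$.} If $x\in\operatorname{cl}_GA$, then
$xw\in A$ for some $w\in W$, so $x\in AW^{-1}=AW$.

\textbf{(F3)} An open subgroup is closed, since its complement is a union of
cosets.

\textbf{(F4)} A filter on $G$ is \emph{left Cauchy} (\emph{right Cauchy}) if
for every neighborhood $W$ of $e$ it contains a set $A$ with
$A^{-1}A\subseteq W$ (with $AA^{-1}\subseteq W$). Every Hausdorff topological
group $G$ is a dense subgroup of a Hausdorff topological group $K$, its
\emph{Raikov completion}, in which every filter on $G$ that is both left and right
Cauchy converges.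

\textbf{(F5)} If $G$ is dense in a space $K$, then
$\operatorname{cl}_KA\cap G=\operatorname{cl}_GA$ for $A\subseteq G$, and every
open $O\subseteq K$ satisfies $O\subseteq\operatorname{cl}_K(O\cap G)$.

\section{From the remainder to rim-compactness}\label{sec:rim}

In this section $G$ is a topological group that is not locally compact, $b(G)$
is a compactification of $G$, and $Y=b(G)\setminus G$ is zero-dimensional. Closures
and boundaries without subscript are taken in $b(G)$.

\begin{lemma}\label{lem:dense}
$Y$ is dense in $b(G)$.
\end{lemma}

\begin{proof}
Otherwise some nonempty open subset of $b(G)$ lies in $G$. Being open in a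
compact Hausdorff space it is locally compact, and it is open in $G$. By
homogeneity $G$ is locally compact, a contradiction.
\end{proof}

Clopen subsets of $Y$ can be thickened to open subsets of $b(G)$ whose
boundary avoids $Y$.

\begin{lemma}\label{lem:thick}
If $y\in Y$ and $\Omega\ni y$ is open in $b(G)$, there is an open $V$ in $b(G)$
with $y\in V\subseteq\operatorname{cl}V\subseteq\Omega$ and
$\operatorname{bd}V\subseteq G$.
\end{lemma}

\begin{proof}
Pick an open $\Omega'$ with
$y\in\Omega'\subseteq\operatorname{cl}\Omega'\subseteq\Omega$ and a clopen
subset $P$ of $Y$ with $y\in P\subseteq\Omega'$. Put $Q=Y\setminus P$. By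
Lemma~\ref{lem:dense}, $\operatorname{cl}P\cup\operatorname{cl}Q=b(G)$. Since
$P$ and $Q$ are closed in $Y$, we have $\operatorname{cl}P\cap Y=P$ and
$\operatorname{cl}Q\cap Y=Q$. Hence
$\operatorname{cl}P\cap\operatorname{cl}Q\cap Y=\emptyset$, that is,
$\operatorname{cl}P\cap\operatorname{cl}Q\subseteq G$.

Let $V=b(G)\setminus\operatorname{cl}Q$. Then
$y\in P\subseteq V\subseteq\operatorname{cl}P
\subseteq\operatorname{cl}\Omega'\subseteq\Omega$, so
$\operatorname{cl}V\subseteq\operatorname{cl}P\subseteq\Omega$ and
$\operatorname{bd}V=\operatorname{cl}V\cap\operatorname{cl}Q
\subseteq\operatorname{cl}P\cap\operatorname{cl}Q\subseteq G$.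
\end{proof}

The lemma gives good sets around points of $Y$, while rim-compactness concerns
points of $G$. Density of $Y$ brings these sets near $e$, and a translation
brings them to $e$.

\begin{proposition}\label{prop:rim}
$G$ is rim-compact.
\end{proposition}

\begin{proof}
Let $O$ be a neighborhood of $e$. Choose an open $O_1\ni e$ in $G$ with
$O_1^{-1}O_1\subseteq O$, and write $O_1=G\cap\Omega$ with $\Omega$ open in
$b(G)$. By Lemma~\ref{lem:dense}, $\Omega\cap Y\ne\emptyset$, so
Lemma~\ref{lem:thick} gives a nonempty open $V\subseteq\Omega$ with
$\operatorname{bd}V\subseteq G$. The set $U_0=V\cap G\subseteq O_1$ is open in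
$G$, and it is nonempty because $G$ is dense. Its boundary in $G$ is closed in $G$ and
contained in the compact set $\operatorname{bd}V\subseteq G$, so it is compact.
For any $x\in U_0$, the set $x^{-1}U_0\subseteq O_1^{-1}O_1\subseteq O$ is an
open neighborhood of $e$ with compact boundary.
\end{proof}

\section{Rim-compact groups}\label{sec:prop}

\begin{proposition}\label{prop:main}
A rim-compact topological group that is not locally compact is
zero-dimensional.
\end{proposition}

The proof occupies this section. Let $G$ be rim-compact and not locally
compact, and suppose that $G$ is not zero-dimensional. Then there is an open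
neighborhood $O$ of $e$ that contains no clopen neighborhood of $e$. We mostly
use this assumption in the following form:
\begin{equation}\label{eq:star}
\text{if $A\subseteq G$ is clopen in $G$ and $A^{-1}A\subseteq O$, then
$A=\emptyset$.}
\end{equation}
Indeed, if $x\in A$, then $x^{-1}A$ is a clopen neighborhood of $e$ contained in
$A^{-1}A\subseteq O$.

Fix an open set $O_1=O_1^{-1}\ni e$ with $O_1^3\subseteq O$. By rim-compactness
fix an open $U$ with $e\in U\subseteq O_1$ whose boundary
$B=\operatorname{bd}_GU$ is compact. Note that
$U^{-1}U$ and $UU^{-1}$ are contained in $O_1^2\subseteq O$.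

\subsection{Small translations move $U$ only near its boundary}

To show that $U$ and $gU$ agree away from $B$ for $g$ close to $e$, we surround
$B$ by a small open set $N$ and look at the differences of $U$ and $gU$ outside
$N$. Since $N$ contains the boundaries of both sets, their traces on
$G\setminus N$ are clopen in $G\setminus N$. So the differences outside $N$ are
closed in $G$, and they can fail to be open in $G$ only along
$\operatorname{bd}_GN$. This is why $N$ should again have \emph{compact}
boundary: on a compact set disjoint from $B$, a small translation does not affect
membership in $U$. The differences outside $N$ are then clopen in $G$, hence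
empty by~\eqref{eq:star}.

\begin{lemma}\label{lem:A}
For every neighborhood $W'$ of $e$ there are a finite $F\subseteq B$, an open
$N$ with $B\subseteq N\subseteq FW'$, and an open symmetric neighborhood $W$ of
$e$ such that
\[
U\setminus gU\subseteq N\quad\text{and}\quad gU\setminus U\subseteq N
\qquad\text{for all }g\in W .
\]
\end{lemma}

\begin{proof}
\emph{Choice of $N$.} By rim-compactness choose an open $U'$ with
$e\in U'\subseteq W'$ and $\operatorname{bd}_GU'$ compact. The sets $bU'$,
$b\in B$, cover the compact set $B$; choose a finite $F\subseteq B$ with
$B\subseteq N:=FU'$. Then $N\subseteq FW'$. Its boundary is a closed subset of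
the compact set $F\operatorname{bd}_GU'$, so it is compact. It is disjoint from
$B$ because $B\subseteq N$ and $N$ is open.

\emph{Choice of $W$.} Put $E=G\setminus\operatorname{cl}_GU$, so that $G$ is the
disjoint union of $U$, $B$ and $E$. Since $\operatorname{bd}_GN$ misses $B$,
\[
\operatorname{bd}_GN\cap U=\operatorname{bd}_GN\cap\operatorname{cl}_GU
\quad\text{and}\quad
\operatorname{bd}_GN\cap E=\operatorname{bd}_GN\setminus U
\]
are closed in $\operatorname{bd}_GN$ and therefore compact. Applying (F1) three
times, we find an open symmetric $W\ni e$ with
\[
W(\operatorname{bd}_GN\cap U)\subseteq U,\qquad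
W(\operatorname{bd}_GN\cap E)\subseteq E,\qquad WB\subseteq N .
\]

\emph{Verification.} Let $g\in W$; then also $g^{-1}\in W$. If
$x\in\operatorname{bd}_GN$, then $x$ is in $U$ or in $E$, and $g^{-1}x$ is in
the same one of these sets. So
\begin{equation}\label{eq:rimN}
x\in U\iff g^{-1}x\in U\iff x\in gU
\qquad\text{for }x\in\operatorname{bd}_GN .
\end{equation}
Since $B\subseteq N$ and $\operatorname{bd}_G(gU)=gB\subseteq WB\subseteq N$, we have
$U\setminus N=\operatorname{cl}_GU\setminus N$ and
$gU\setminus N=\operatorname{cl}_G(gU)\setminus N$, so both sets are clopen in the
closed subspace $G\setminus N$.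

Let $T$ be one of the sets $(U\setminus gU)\setminus N$ and
$(gU\setminus U)\setminus N$. It is clopen in $G\setminus N$, hence closed in
$G$. By~\eqref{eq:rimN} it misses $\operatorname{bd}_GN$. So $T$ lies in
$G\setminus\operatorname{cl}_GN$, which is open in $G$, and $T$ is open there;
hence $T$ is open in $G$. Thus $T$ is clopen in $G$. In the first case
$T^{-1}T\subseteq U^{-1}U\subseteq O$, and in the second
$T^{-1}T\subseteq(gU)^{-1}(gU)=U^{-1}U\subseteq O$. By~\eqref{eq:star},
$T=\emptyset$ in both cases.
\end{proof}

\subsection{Sweeping: $U$ is totally bounded}

On the line we moved $U$ off itself in small steps. In $G$ this is possible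
because the group generated by a neighborhood of $e$ is clopen and so,
by the choice of $O$, is not contained in $O$.

\begin{lemma}\label{lem:B}
For every neighborhood $W'$ of $e$ there is a finite $F'\subseteq G$ with
$U\subseteq F'W'$.
\end{lemma}

\begin{proof}
Take $F$, $N$, $W$ from Lemma~\ref{lem:A}. The subgroup generated by $W$ is
open, hence clopen by (F3), and it contains $e$; so it is not contained in
$O$. As $W$ is symmetric, there are $g_1,\dots,g_n\in W$ with
$h=g_1\cdots g_n\notin O$. Since $UU^{-1}\subseteq O$, we have
$h\notin UU^{-1}$, that is, $hU\cap U=\emptyset$.

Put $p_i=g_1\cdots g_i$, with $p_0=e$. Each $x\in U$ lies in $p_0U$ but not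
in $p_nU=hU$, so there is a first $i\ge1$ with $x\notin p_iU$. Then
\[
x\in p_{i-1}U\setminus p_iU=p_{i-1}(U\setminus g_iU)\subseteq p_{i-1}N
\subseteq p_{i-1}FW' .
\]
So $F'=\bigcup_{i=1}^np_{i-1}F$ is as required.
\end{proof}

Both lemmas depend on the assumption about $O$, as the examples of
Section~\ref{sec:line} show. For $U=(-\sqrt2,\sqrt2)\cap\mathbb Q$ in $\mathbb Q$
the boundary is empty, so Lemma~\ref{lem:A} would give $N=\emptyset$ and $g+U=U$
for all small $g$, which is false for $g\ne0$. In $\mathbb Z^{\mathbb N}$ the clopen set
$\{x:x_1=0\}$ has empty boundary, but it is not covered by finitely many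
translates of $\{x:x_1=x_2=0\}$, so the conclusion of Lemma~\ref{lem:B} fails.

\subsection{The completion is larger than $G$}

Let $K$ be the Raikov completion of $G$, as in (F4). Since $U$ is totally
bounded, $K$ is locally compact; this is Weil's theorem. We need only the
following consequence, and we prove it directly. Here we use that $G$ is not
locally compact.

\begin{lemma}\label{lem:incomplete}
$G\ne K$.
\end{lemma}

\begin{proof}
Suppose that $G=K$. Let $S=U\cap U^{-1}$, an open neighborhood of $e$ with
$S=S^{-1}$. We show that $\operatorname{cl}_GS$ is compact; then $G$ is
locally compact, a contradiction.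

\emph{Every ultrafilter $\mathcal F$ on $G$ with $S\in\mathcal F$ converges to a
point of $\operatorname{cl}_GS$.} Let $W'$ be a neighborhood of $e$, and let
$W''$ be a symmetric one with $W''W''\subseteq W'$. By Lemma~\ref{lem:B} there
is a finite $F'$ with $S\subseteq F'W''$, and then
$S=S^{-1}\subseteq W''(F')^{-1}$. So $\mathcal F$ contains one of the finitely many sets
$A=fW''$, $f\in F'$, for which $A^{-1}A=W''W''\subseteq W'$. It also contains
one of the finitely many sets $A=W''f^{-1}$, $f\in F'$, for which
$AA^{-1}=W''W''\subseteq W'$. Thus $\mathcal F$ is left and right Cauchy, and it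
converges because $G=K$. The limit lies in $\operatorname{cl}_GS$ because
$S\in\mathcal F$.

\emph{$\operatorname{cl}_GS$ is compact.} Given a cover of
$\operatorname{cl}_GS$ by open subsets of $G$, use regularity to choose a cover
$\mathcal P$ of $\operatorname{cl}_GS$ by open subsets of $G$ such that the
closure of each member of $\mathcal P$ lies in a member of the given cover. If no finite
subfamily of $\mathcal P$ covered $S$, the sets $S\setminus P$,
$P\in\mathcal P$, would have the finite intersection property and would lie in
an ultrafilter $\mathcal F$ on $G$ with $S\in\mathcal F$. Its limit lies in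
some $P\in\mathcal P$, so $P\in\mathcal F$, contradicting
$S\setminus P\in\mathcal F$. Hence finitely many members of $\mathcal P$ cover
$S$, and their closures cover $\operatorname{cl}_GS$. So finitely many members
of the given cover suffice.
\end{proof}

\subsection{The boundary does not grow in the completion}

If $U$ and its complement came together at a new point $z$ of $K$, then
an arbitrarily small translation would carry some point of $U$ near $z$ to a point of
$G\setminus U$ near $z$. Lemma~\ref{lem:A} forbids this away from $B$.

\begin{lemma}\label{lem:C}
$\operatorname{cl}_KU\cap\operatorname{cl}_K(G\setminus U)\subseteq B$.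
\end{lemma}

\begin{proof}
Let $z$ be in the intersection and suppose $z\notin B$. As $B$ is compact and
$K$ is Hausdorff, there is an open $M\supseteq B$ in $K$ with
$z\notin\operatorname{cl}_KM$. By (F1), applied in $K$, there is an open
neighborhood $W'_K$ of $e$ in $K$ with $BW'_K\subseteq M$. Apply
Lemma~\ref{lem:A} to $W'=W'_K\cap G$. It gives $W$ and an open $N$ with
$N\subseteq BW'\subseteq M$. Since $W$ is the trace on $G$ of an open
neighborhood of $e$ in $K$, there is an open symmetric neighborhood $W_2$ of $e$
in $K$ with $W_2W_2\cap G\subseteq W$.

The set $W_2z\setminus\operatorname{cl}_KM$ is an open neighborhood of $z$, so it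
contains some $u\in U$ and some $v\in G\setminus U$. Put $g=vu^{-1}$. Then
$g\in W_2zz^{-1}W_2^{-1}\cap G=W_2W_2\cap G\subseteq W$, and
$v=gu\in gU\setminus U\subseteq N\subseteq M$. This contradicts $v\notin M$.
\end{proof}

Let
\[
V=K\setminus\operatorname{cl}_K(G\setminus U).
\]
It is open in $K$. It contains $U$, since $G\setminus U$ is closed in $G$ and
(F5) applies. Since $\operatorname{cl}_KU\cup\operatorname{cl}_K(G\setminus U)=K$,
we have $V\subseteq\operatorname{cl}_KU$. Hence, by Lemma~\ref{lem:C},
\begin{equation}\label{eq:bdV}
\operatorname{bd}_KV\subseteq
\operatorname{cl}_KU\cap\operatorname{cl}_K(G\setminus U)\subseteq B\subseteq G.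
\end{equation}
So $V$ plays the role of the interval with endpoints in $G$ from
Section~\ref{sec:line}.

\subsection{Translating the boundary off $G$}

\begin{proof}[End of the proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:incomplete} fix $k\in K\setminus G$. Then
$kG\cap G=\emptyset$. The set $kV^{-1}$ is open and nonempty, so by density it
contains some $g\in G$; this means that $k\in gV$. Let
\[
C=\{x\in G:kx\in gV\}=G\cap k^{-1}gV .
\]
\begin{itemize}
\item $e\in C$, since $k\in gV$.
\item $C$ is clopen in $G$. By~\eqref{eq:bdV},
$\operatorname{bd}_K(gV)=g\operatorname{bd}_KV\subseteq gB\subseteq G$, which is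
disjoint from $kG$. Hence $gV\cap kG=\operatorname{cl}_K(gV)\cap kG$ is clopen in
$kG$, and $C$ is its preimage under the homeomorphism
$x\mapsto kx$ from $G$ onto $kG$.
\item $C^{-1}C\subseteq O$. For $x,y\in C$ we have
$x^{-1}y=(kx)^{-1}(ky)\in(gV)^{-1}(gV)=V^{-1}V$. Since
$V\subseteq\operatorname{cl}_KU$, continuity of the map
$(s,t)\mapsto s^{-1}t$ gives
$V^{-1}V\subseteq\operatorname{cl}_K(U^{-1}U)$. Using (F5) and (F2),
\[
C^{-1}C\subseteq\operatorname{cl}_K(U^{-1}U)\cap G
=\operatorname{cl}_G(U^{-1}U)\subseteq U^{-1}U\,O_1\subseteq O_1^3\subseteq O .
\]
\end{itemize}
By~\eqref{eq:star}, $C=\emptyset$. This contradicts $e\in C$ and proves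
Proposition~\ref{prop:main}.
\end{proof}

\begin{remark}
The assumption that $G$ is not locally compact was used only in
Lemma~\ref{lem:incomplete}, to find $k$. For $G=\mathbb R$, $O=(-4,4)$ and
$O_1=U=(-1,1)$, assertion~\eqref{eq:star} and Lemmas~\ref{lem:A}, \ref{lem:B}
and~\ref{lem:C} all hold, but $K=G$ and there is nothing to translate by. If $G$
is assumed to be precompact, Lemma~\ref{lem:B} is immediate and the sweep is not
needed. Lemma~\ref{lem:A} is still used then, through Lemma~\ref{lem:C}.
\end{remark}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]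
By Proposition~\ref{prop:rim} the group is rim-compact, and by
Proposition~\ref{prop:main} it is zero-dimensional.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
(i) A rim-compact group that is not locally compact is zero-dimensional by
Proposition~\ref{prop:main}. Conversely, in a zero-dimensional group the clopen
neighborhoods of $e$ form a base at $e$ and have empty boundary. In a locally compact
group the open neighborhoods of $e$ with compact closure form a base at $e$, and
their boundaries are compact, being closed subsets of these compact closures.

(ii) (a)$\Rightarrow$(b) is Proposition~\ref{prop:rim}, and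
(b)$\Rightarrow$(c) is Proposition~\ref{prop:main}. For (c)$\Rightarrow$(a), the
characteristic functions of the clopen subsets of $G$ embed $G$ into a power
$\{0,1\}^\kappa$, since they separate points from closed sets. The closure of
the image is a compactification of $G$ with a clopen base, so the remainder has
a clopen base. It is nonempty because $G$ is not compact.
\end{proof}

For Theorem~\ref{thm:bG} recall the two inductive dimensions. Both are $-1$
exactly for the empty space. For $n\ge0$, $\operatorname{ind}X\le n$ means that $X$
has a base of open sets $V$ with
$\operatorname{ind}\operatorname{bd}_XV\le n-1$, and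
$\operatorname{Ind}X\le n$ means that whenever $E\subseteq\Omega$ with $E$
closed and $\Omega$ open there is an open $V$ with
$E\subseteq V\subseteq\operatorname{cl}_XV\subseteq\Omega$ and
$\operatorname{Ind}\operatorname{bd}_XV\le n-1$. Having $\operatorname{ind}\le0$
passes to subspaces. For compact spaces we also need the following.

\begin{lemma}\label{lem:sum}
\textup{(i)} If $D$ is compact and $\operatorname{ind}D\le0$, then
$\operatorname{Ind}D\le0$.

\textup{(ii)} If a compact space $D$ is the union of finitely many closed
subspaces $D_1,\dots,D_n$ with $\operatorname{ind}D_i\le0$, then
$\operatorname{ind}D\le0$.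
\end{lemma}

\begin{proof}
(i) Given a closed $E$ and an open $\Omega\supseteq E$, cover the compact set
$E$ by finitely many clopen subsets of $D$ that are contained in $\Omega$. Their
union is clopen in $D$.

(ii) By induction we may assume $n=2$. Let $E,H\subseteq D$ be closed and
disjoint; we find a clopen subset of $D$ that contains $E$ and misses $H$. By (i) there is a clopen subset
$P$ of $D_1$ that contains $E\cap D_1$ and misses $H$. Then $E'=E\cup P$ and
$H'=H\cup(D_1\setminus P)$ are closed and disjoint. By (i) again, there is a
clopen subset $R$ of $D_2$ that contains $E'\cap D_2$ and misses $H'$. The sets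
\[
P\cup R\quad\text{and}\quad(D_1\setminus P)\cup(D_2\setminus R)
\]
are closed and cover $D$. They are disjoint, because
$P\cap D_2\subseteq E'\cap D_2\subseteq R$ and
$R\cap(D_1\setminus P)\subseteq R\cap H'=\emptyset$. So $P\cup R$ is clopen in
$D$, contains $E$ and misses $H$. Taking for $E$ a point and for $H$ the
complement of an open neighborhood of it, we get $\operatorname{ind}D\le0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bG}]
Let $Y=b(G)\setminus G$. By Theorem~\ref{thm:main}, $\operatorname{ind}G=0$; also
$\operatorname{ind}Y=0$. Closures and boundaries are taken in $b(G)$. We claim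
that if $p\in\Omega$ with $\Omega$ open in $b(G)$, there is an open $V$ with
\begin{equation}\label{eq:V}
p\in V\subseteq\operatorname{cl}V\subseteq\Omega
\quad\text{and}\quad
\operatorname{bd}V\subseteq G\ \text{ or }\ \operatorname{bd}V\subseteq Y .
\end{equation}
In either case $\operatorname{bd}V$ is compact with
$\operatorname{ind}\operatorname{bd}V\le0$.

If $p\in Y$, Lemma~\ref{lem:thick} gives $V$ with $\operatorname{bd}V\subseteq G$.
Let $p\in G$. Take an open $\Omega'$ with
$p\in\Omega'\subseteq\operatorname{cl}\Omega'\subseteq\Omega$ and a clopen
subset $A$ of $G$ with $p\in A\subseteq\Omega'$, and put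
$V=b(G)\setminus\operatorname{cl}(G\setminus A)$. By (F5), $A\subseteq V$. Since
$\operatorname{cl}A\cup\operatorname{cl}(G\setminus A)=b(G)$, we have
$V\subseteq\operatorname{cl}A$, so
$\operatorname{cl}V\subseteq\operatorname{cl}A\subseteq\Omega$ and
$\operatorname{bd}V\subseteq\operatorname{cl}A\cap
\operatorname{cl}(G\setminus A)$. By (F5) the latter set meets $G$ in
$A\cap(G\setminus A)=\emptyset$. Hence $\operatorname{bd}V\subseteq Y$. This
proves the claim, and $\operatorname{ind}b(G)\le1$ follows.

For $\operatorname{Ind}$, let $E$ be closed and $\Omega\supseteq E$ open in
$b(G)$. Cover $E$ by finitely many sets $V_1,\dots,V_n$ as in~\eqref{eq:V}, with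
closures in $\Omega$, and put $V=V_1\cup\dots\cup V_n$. Then
$E\subseteq V\subseteq\operatorname{cl}V\subseteq\Omega$ and
$\operatorname{bd}V\subseteq D:=\bigcup_i\operatorname{bd}V_i$. By
Lemma~\ref{lem:sum}(ii), $\operatorname{ind}D\le0$. The closed subset
$\operatorname{bd}V$ of $D$ is compact with $\operatorname{ind}\le0$, so
$\operatorname{Ind}\operatorname{bd}V\le0$ by Lemma~\ref{lem:sum}(i). Thus
$\operatorname{Ind}b(G)\le1$.

\emph{The bound is attained.} Let $G=\mathbb Q/\mathbb Z$, a dense subgroup of
$\mathbb T=\mathbb R/\mathbb Z$, and let $b(G)=\mathbb T$.
\begin{itemize}
\item $G$ is precompact: a neighborhood of $0$ in $G$ contains the image of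
$(-1/m,1/m)\cap\mathbb Q$ for some $m\ge1$, and the translates of this image by
$j/m$, $0\le j<m$, cover $G$.
\item $G$ is not locally compact: a compact neighborhood of $0$ in $G$ would be
closed in $\mathbb T$ and contain $W\cap G$ for some open $W\ni 0$ in
$\mathbb T$, hence contain $W$ by density of $G$; but $W\not\subseteq G$.
\item $\mathbb T\setminus G$ is zero-dimensional: the traces of open arcs with
endpoints in $G$ are clopen in it, and they form a base because $G$ is dense in
$\mathbb T$.
\item $\operatorname{ind}\mathbb T=\operatorname{Ind}\mathbb T=1$: both are at
most $1$ by what was proved above. Since $\mathbb T$ is connected and has more than one point, it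
has no clopen base; so $\operatorname{ind}\mathbb T>0$, and therefore also
$\operatorname{Ind}\mathbb T>0$, as points are closed. \qedhere
\end{itemize}
\end{proof}

\begin{thebibliography}{9}
\bibitem{SADT}
\emph{Some Aspects Of Dimension Theory For Topological Groups},
\url{https://staff.fnwi.uva.nl/j.vanmill/papers/preprints/ArhMillnummerAugust-2016-_v4.pdf}.
\end{thebibliography}

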